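# Proper end extensions of models of $B\Sigma_1+\exp$: a negative answer at $\aleph_1$

## 1. Models of $I\Sigma_1$ always extend at the top

**Vocabulary.** We work in the language $0,1,+,\cdot,\le$ of arithmetic. A formula is $\Delta_0$ if all its quantifiers are bounded, and $\Sigma_1$ if it is a $\Delta_0$ formula preceded by existential quantifiers; $\Pi_1$ is dual. $I\Delta_0$ consists of the basic axioms (discretely ordered commutative semirings with subtraction) and induction for $\Delta_0$ formulas; $I\Sigma_1$ has induction for $\Sigma_1$ formulas. $B\Sigma_1$ is $I\Delta_0$ plus collection,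
$$\forall x<a\,\exists y\,\varphi(x,y)\ \to\ \exists b\,\forall x<a\,\exists y\le b\,\varphi(x,y),$$
for $\Sigma_1$ formulas $\varphi$ (with parameters). It suffices to have this for $\Delta_0$ formulas, since an existential witness can be paired with $y$. The axiom $\exp$ says that $x\mapsto 2^x$ is total. "Definable" always allows parameters.

A model $K$ is a proper end extension of $M$ if $M\subsetneq K$, $M$ is a substructure of $K$, and every element of $K\setminus M$ is greater than every element of $M$. For example, every nonstandard model of $PA$ is a proper end extension of $\mathbb N$; an extension that adds a new element below an old one is not an end extension.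

A theorem of Wilkie and Paris says that every countable model of $B\Sigma_1+\exp$ has a proper end extension satisfying $I\Delta_0$. The following question of Dimitracopoulos and Paschalis appears in the paper "Unifying The Model Theory Of First-Order And Second-Order Arithmetic Via Wkl$^0$" (http://www.math.nus.edu.sg/~matwong/papers/ew-wkl0star.pdf): does every model of $B\Sigma_1+\exp$, of arbitrary cardinality, have a proper end extension satisfying $I\Delta_0$?

We use these textbook facts. Write $x\in_A c$ for "the $x$-th binary digit of $c$ is $1$". A set $S\subseteq[0,a)$ is coded if $S=\{x<a:x\in_A c\}$ for some $c$; there is then exactly one such $c<2^a$.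

- (F1) The graph of $2^x$ and the relation $\in_A$ are $\Delta_0$, with the usual properties provable in $I\Delta_0$. If $2^a$ exists, every $\Delta_0$-definable subset of $[0,a)$ is coded by some $c<2^a$. The same holds for $\Delta_0(X)$ sets under $I\Delta_0(X)$, where $X$ is an extra predicate.
- (F2) Overspill: in a model of $I\Delta_0$ no proper nonempty initial segment closed under successor is $\Delta_0$-definable.
- (F3) $\Delta_0$ formulas are absolute between a model and an end extension.
- (F4) In $I\Delta_0+\exp$ one can evaluate coded, possibly nonstandard, formulas in coded finite structures; details are in Section 4.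

Syntax is coded as follows. Expressions are strings over a fixed finite alphabet with $D\ge2$ symbols, and all indices are written in binary. The code of a string is the number whose base-$D$ expansion is $1$ followed by the string. A string of length $\ell\ge1$ then has code between $2^\ell$ and $2^{C\ell}$ for a standard $C$. Longer strings have larger codes, so a proper subexpression has a smaller code. The length of an expression is less than its code, and an expression that mentions an index $a$ has code $>a$.

**Theorem 1.** Every model of $I\Sigma_1$, of any cardinality, has a proper end extension satisfying $I\Delta_0$.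

The plan is to build $K$ from closed terms in a language that $M$ itself codes, with least-element functions in place of quantifiers. The truth values of atomic sentences will be read off a path through a binary tree inside $M$. Recall that $I\Sigma_1$ proves $B\Sigma_1$ and $\exp$, and that in a model of $I\Sigma_1$ bounded $\Sigma_1$ sets are coded. Until Step 5 we use only $B\Sigma_1+\exp$.

**Step 1: an internal language.** This step supplies enough terms that $\Delta_0$ formulas become quantifier-free. Work in $M$. The language $L^+$ has relations $=,\le$, constants $c$ and $\bar a$ for $a\in M$ (with $0,1$ being $\bar0,\bar1$), functions $+,\cdot$, and, recursively, for each coded quantifier-free formula $\rho(v_0,\dots,v_k)$ built from $0,1,+,\cdot,=,\le$ and function symbols of smaller code, a $(k+1)$-ary function symbol $f_\rho$. The strings for $k$ and $\rho$ are part of the symbol $f_\rho$, so they count as subexpressions. The intended meaning of $f_\rho(x_0,\dots,x_{k-1},z)$ is the least $y\le z$ with $\rho(\bar x,y)$, or $0$ if there is none. For example, if $\rho_-$ is $v_0+v_2=v_1$, then $f_{\rho_-}(y,x,x)$ is meant to be $x-y$ when $y\le x$.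

The axioms are all instances, by closed $L^+$-terms $x,y,z,\dots$, of the following.

1. Equality axioms, including congruence for all symbols.
2. Addition and multiplication are associative and commutative, and distributivity holds; $x+0=x$, $x\cdot0=0$, $x\cdot1=x$; $\le$ is a linear order with least element $0$; $x\le y\to x+z\le y+z$; $x\le y\to x\cdot z\le y\cdot z$; $\neg\,x+1\le x$; $x\le y\vee y+1\le x$; and $y\le x\to y+f_{\rho_-}(y,x,x)=x$.
3. $f_\rho(\bar x,z)\le z$, and $y\le z\wedge\rho(\bar x,y)\to\rho(\bar x,f_\rho(\bar x,z))\wedge f_\rho(\bar x,z)\le y$.
4. $\bar a+\bar b=\overline{a+b}$; $\bar a\cdot\bar b=\overline{ab}$; $\bar a\le\bar b$ if $a\le b$, and $\neg\,\bar a\le\bar b$ otherwise; $x\le\bar a\to\bigvee_{i\le a}x=\bar i$; $\neg\,c\le\bar a$.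

Each instance is a coded Boolean combination of atomic sentences, possibly of nonstandard length.

**Step 2: the tree.** This step turns the search for a model of the axioms into the search for a path. Let $\mathcal T$ be the set of $\sigma\in2^n$, $n\in M$, such that, with $\sigma$ read as a truth assignment to the atomic $L^+$-sentences of code $<n$, every axiom instance all of whose atomic parts have code $<n$ is true under $\sigma$. In such an instance the terms involved, the formula $\rho$, and the numbers $a,b,k$ are all bounded by $n$, since they occur inside the atomic parts. So only instances below an iterated exponential of $n$ matter, and $\mathcal T$ is $\Delta_1$. Clearly $\mathcal T$ is closed under initial segments.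

**Step 3: $\mathcal T$ has elements of every length $n$.** This says that no bounded search refutes the axioms. We may assume $n\ge2$. Let $E=n^{2^n}$. Evaluate expressions in the universe $[0,E]$: $+$ and $\cdot$ are truncated, so their values are $\min(x+y,E)$ and $\min(xy,E)$; $\bar a\mapsto a$; $c\mapsto n$; and $f_\rho$ gets its intended meaning with $\rho$ evaluated in this truncated structure. Formally, a table assigns a value to each pair consisting of an expression (a term or a quantifier-free formula) of code $<n$ and an assignment $[0,n)\to[0,E]$. The clause for $f_\rho(\bar t,t')$ refers to $\bar t,t'$ and $\rho$, which have smaller codes. All such tables lie below one number given by $\exp$, so $\Delta_0$-induction on the code gives exactly one table.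

Claim: a closed term of code $<n$ and length $\ell$ has value at most $n^{2^\ell}$. Constants have value at most $n$, since $\bar a$ of code $<n$ has $a<n$. If $t,t'$ have length at most $\ell'$, the values of $t+t'$ and $t\cdot t'$ are at most $2n^{2^{\ell'}}$ and $n^{2^{\ell'}+2^{\ell'}}$; both are at most $n^{2^{\ell'+1}}$ as $n\ge2$, and these terms have length at least $\ell'+1$. Finally $f_\rho(\bar x,z)\le z$. Since $\ell$ is less than the code, which is $<n$, all these values are $<E$. Hence no truncation takes place in the sums and products that occur in closed terms of code $<n$ outside the subscripts of symbols $f_\rho$.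

Let $\sigma$ give each atomic sentence of code $<n$ its value in the table. By $\Delta_0$-induction on expressions, substituting closed terms into an atomic formula and then evaluating (when the result has code $<n$) agrees with evaluating at the values of these terms. So we may check axioms on values. Axioms 1 and 3 hold in the truncated structure for all values; for 3 this is the definition of $f_\rho$. Axioms 2 and 4 hold for the instances considered, because the sums and products occurring in them have their true values. In the subtraction axiom, if $y\le x$ then the value of $x$ is $<E$, so $w\le x$ satisfies $\min(y+w,E)=x$ iff $w=x-y$; thus $f_{\rho_-}(y,x,x)$ has value $x-y$. The axiom $\neg\,c\le\bar a$ holds since $a<n$. So $\sigma\in\mathcal T$.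

**Step 4: extendible nodes have extendible extensions.** This lets a path be prolonged. Call $\sigma$ of length $n$ extendible if for every $m\ge n$ some $\tau\in\mathcal T$ of length $m$ extends $\sigma$. This is a $\Pi_1$ property, because $\tau$ is bounded by a power of $2$. The empty sequence is extendible by Step 3. We claim:
$$\text{if }\sigma\text{ is extendible and }m\ge|\sigma|,\text{ then some }\tau\supseteq\sigma\text{ of length }m\text{ is extendible.}\qquad(1)$$
Otherwise, for every $\tau\supseteq\sigma$ of length $m$ there is $m'\ge m$ such that $\tau$ has no extension in $\mathcal T$ of length $m'$, and then it has none of any larger length. By $B\Sigma_1$ one $m'$ serves all these $\tau$. Then $\sigma$ has no extension in $\mathcal T$ of length $m'$, a contradiction.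

**Step 5: the leftmost path.** This step, the only one that needs $I\Sigma_1$, chooses nodes coherently. The set of non-extendible $\sigma$ of length $n$ is a bounded $\Sigma_1$ set, so it is coded by $I\Sigma_1$, and there is a lexicographically least extendible $P_n$ of length $n$. Let $n\le m$. The restriction $P_m|_n$ is extendible, so $P_n\le_{\rm lex}P_m|_n$. By (1), $P_n$ has an extendible extension $\tau$ of length $m$; then $P_m\le_{\rm lex}\tau$, so $P_m|_n\le_{\rm lex}P_n$. Hence $P_m$ extends $P_n$. Put $P=\bigcup_nP_n$. This is a truth assignment to all atomic $L^+$-sentences of $M$ with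
$$P|_n\in\mathcal T\quad\text{for all }n\in M.\qquad(2)$$
So $P$ makes every axiom instance true, since the atomic parts of an instance are bounded in $M$.

**Step 6: the model.** Here we read off $K$ from (2) alone. Let $K$ be the set of all closed $L^+$-terms coded in $M$, modulo $P(t=s)$, with the structure given by $P$. By axioms 1 and 2 this is well defined and is a discretely ordered semiring with subtraction. Strict monotonicity also follows: if $x<y$ then $x+1\le y$, so $x+z+1\le y+z$, and if $z\ge1$ then $xz+1\le xz+z\le yz$.

Every standard $\Delta_0$ formula is equivalent in $K$ to a standard quantifier-free $L^+$-formula, by external induction. Indeed, by axiom 3, $\exists y\le t\,\rho(\bar x,y)$ is equivalent to $\rho(\bar x,f_\rho(\bar x,t))$: if $y\le t$ and $\rho(\bar x,y)$, the second half of axiom 3 applies, and conversely $f_\rho(\bar x,t)\le t$ is itself a witness. If $K\models\rho(\bar x,z)$, then $f_\rho(\bar x,z)\le z$ satisfies $\rho$ and is below every $y\le z$ that does, so it is the least such element. Thus $K$ satisfies the least number principle for $\Delta_0$ formulas. If $x\ne0$ then $1\le x$ by $x\le0\vee0+1\le x$, so $x=1+w$ by subtraction,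 and every nonzero element is a successor. The two facts together give $K\models I\Delta_0$.

By axiom 4, $a\mapsto\bar a$ embeds $M$ into $K$. If $P(t\le\bar a)$, then the coded disjunction $\bigvee_{i\le a}t=\bar i$ is true under the coded $P|_n$ for large $n$, so $P(t=\bar i)$ for some $i\le a$. Hence the image of $M$ is an initial segment. Finally $c$ lies above it. So $K$ is a proper end extension of $M$ satisfying $I\Delta_0$. $\square$

## 2. From leftmost paths to arbitrary paths: the role of cofinality

What changes when $I\Sigma_1$ is weakened to $B\Sigma_1+\exp$? Steps 1–4 and 6 survive, and the one missing ingredient is a path $P$ with (2). The set of extendible nodes of length $n$ need not be coded, so there may be no leftmost one.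

The sensible reaction is to choose the path from outside. Suppose $M\models B\Sigma_1+\exp$ has countable cofinality, and let $n_0<n_1<\cdots$ be cofinal in $M$. By (1) choose extendible $\sigma_0\subseteq\sigma_1\subseteq\cdots$ with $|\sigma_k|=n_k$. Then $P=\bigcup_k\sigma_k$ satisfies (2), Step 6 applies verbatim, and $M$ has a proper end extension satisfying $I\Delta_0$.

If $M$ has uncountable cofinality, this stops exactly at the first limit. After $\omega$ choices the lengths are bounded in $M$. To go on we need an extendible node of $M$ above all the $\sigma_k$, and (1) says nothing about that: $\bigcup_k\sigma_k$ is indexed by a proper initial segment of $M$, and no element of $M$ need extend it. The theorems below say that this obstacle can be real, and exactly when it is.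

For a set $X\subseteq M$, "$(M,X)\models B\Sigma_1(X)$" means $I\Delta_0(X)$ plus collection for $\Delta_0(X)$ (equivalently $\Sigma_1(X)$) formulas. $X$ is $\Delta_1(M)$ if $X$ and $M\setminus X$ are both $\Sigma_1$-definable in $M$ with parameters.

**Theorem A (ZFC).** Let $M_0$ be any countable model of $B\Sigma_1+\exp+\neg I\Sigma_1$. Then $M_0$ has an elementary extension $M$ with $|M|=\mathrm{cf}(M)=\aleph_1$ such that every $X\subseteq M$ with $(M,X)\models B\Sigma_1(X)$ is $\Delta_1(M)$. No such $M$ has a proper end extension satisfying $I\Delta_0$.

**Theorem B ($\aleph_1$ is optimal).** Let $M_0\models I\Delta_0+\exp$, let $M\models I\Delta_0+\exp$ be a cofinal $\Delta_0$-elementary extension of $M_0$, and suppose $M_0$ has a proper end extension satisfying $I\Delta_0$. Then so does $M$. Consequently every model of $B\Sigma_1+\exp$ of countable cofinality, of any cardinality, has a proper end extension satisfying $I\Delta_0$.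

**Theorem C (classification).** Every model of $I\Sigma_1$, of any cardinality, has a proper end extension satisfying $I\Delta_0$. Hence for a complete theory $T\supseteq B\Sigma_1+\exp$: every model of $T$ has a proper end extension satisfying $I\Delta_0$ if and only if $T\vdash I\Sigma_1$.

The first sentence of Theorem C is Theorem 1. Once we know that the models $M_0$ of Theorem A exist, the answer to the question is no: in ZFC there is a model of $B\Sigma_1+\exp$, of cardinality and cofinality $\aleph_1$, with no proper end extension satisfying $I\Delta_0$.

## 3. A model of $B\Sigma_1+\exp$ without $I\Sigma_1$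

**Lemma 2.** There is a countable model of $B\Sigma_1+\exp+\neg I\Sigma_1$.

*Proof.* Let $N\models PA$ be countable and nonstandard, $c\in N$ nonstandard, $t_0=c$, $t_{i+1}=2^{t_i}$, and
$$M_0=\{x\in N:x<t_n\text{ for some }n\in\omega\}.$$
This initial segment omits $t_i$ for every nonstandard $i$, so it is proper. It is closed under $2^x$, $+$, $\cdot$ (for instance $t_n^2\le2^{t_n}$). So $M_0\models I\Delta_0+\exp$.

Collection: let $\theta\in\Delta_0$ and $M_0\models\forall x<a\,\exists y\,\theta(x,y)$. Let $b'\in N$ be least with $N\models\forall x<a\,\exists y\le b'\,\theta(x,y)$. Every element of $N\setminus M_0$ has this property, and $N\setminus M_0$ has no least element, so $b'\in M_0$. By (F3), $b'$ is a bound in $M_0$.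

Failure of $I\Sigma_1$: consider the $\Sigma_1$ formula "there is a sequence $s$ of length $i+1$ with $s_0=c$ and $s_{j+1}=2^{s_j}$ for all $j<i$". In $M_0$ it holds for $i=0$, and it passes from $i$ to $i+1$ because $M_0$ is closed under exponentiation. It fails for $i=c$, because then $s_i=t_i\notin M_0$. $\square$

## 4. The undefinable set that an end extension leaves behind

To show that a model has no end extension, we need something in $M$ that every end extension would produce. It will be a set $X\subseteq M$ that satisfies $B\Sigma_1(X)$ but is too complicated to be $\Delta_1$.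

**Definition.** $X\subseteq M$ is a class of $M$ if $X\cap[0,a)$ is coded for every $a\in M$.

Every $\Delta_0$-definable set is a class when $M\models I\Delta_0+\exp$, by (F1), and by the same fact $I\Delta_0(X)+\exp$ implies that $X$ is a class. A proper nonempty initial segment closed under successor is never a class: if it is contained in $[0,a)$ and coded there, it is $\Delta_0$-definable, against (F2).

**Evaluation of internal formulas (F4).** Let $M\models I\Delta_0+\exp$ and let $\mathbb A$ be a coded finite structure with universe $[0,m]$. Consider formulas of code $\le n$, so all variables have index $\le n$. Assignments are functions $[0,n]\to[0,m]$, coded in base $m+1$ by numbers $<(m+1)^{n+1}$. A truth table for the formulas of code $\le\delta$ is a coded set of pairs (formula, assignment) satisfying Tarski's clauses. All these tables lie below one fixed bound. By $\Delta_0$-induction on $\delta\le n$ there is exactly one for each $\delta$, since the clause for the formula with code $\delta$ only refers to smaller codes. So satisfaction is $\Delta_1$-definable. Dependence on free variables only, the fact that a coded conjunction is true iff all its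 conjuncts are, and relativization to a substructure follow by $\Delta_0$-induction on subformulas with a truth table as parameter.

**Lemma 3.** Let $M\models I\Delta_0+\exp$ and let $K\models I\Delta_0$ be a proper end extension of $M$. There is $X\subseteq M$ with $(M,X)\models B\Sigma_1(X)$ which is not $\Delta_1(M)$.

*Proof.*

**Step 1: a truth table of length outside $M$.** We build $X$ from the truth set of a structure that contains $M$. For $a\in K$ let $\mathbb A_a=([0,a];\le,\mathrm{Add},\mathrm{Mul})$, where $\mathrm{Add},\mathrm{Mul}$ are the graphs of $+,\cdot$ restricted to $[0,a]$. Let $\mathrm{Tab}(t,a,B)$ be the $\Delta_0$ formula: "$B=(a+1)^{a+1}$ and $t$ codes a set of pairs $(\delta,s)$, with $\delta\le a$ a formula code and $s<B$ (read in base $a+1$ as the assignment $v_j\mapsto s(j)$, $j\le a$), satisfying Tarski's clauses for $\mathbb A_a$". By (F4), $M\models\forall a\,\exists t,B\,\mathrm{Tab}(t,a,B)$. Fix $e\in K\setminus M$. By (F3), $K\models\exists t,B\le e\,\mathrm{Tab}(t,a,B)$ for all $a\in M$. The set of $a\le e$ such that this holds for all $a'\le a$ is a $\Delta_0$-definable initial segment containing $M$. By (F2) it is not $M$, so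 there are $d\in K\setminus M$ and $t,B\in K$ with $\mathrm{Tab}(t,d,B)$. A number $v\le d$ codes the assignment $v_0\mapsto v$ with all other variables $\mapsto0$. Let
$$C=\{\langle\delta,v\rangle:\delta,v\le d,\ (\delta,v)\in t\},\qquad X=C\cap M.$$
$C$ is $\Delta_0$-definable in $K$. By external induction on $\gamma$, Tarski's clauses give $(\gamma,s)\in t\iff\mathbb A_d\models\gamma[s]$ for standard $\gamma$ and all $s<B$; for the quantifier step, each change of one value of $s$ is again some $s'<B$. In particular
$$\langle\gamma,v\rangle\in X\iff\mathbb A_d\models\gamma(v)\qquad\text{for standard }\gamma(v_0)\text{ and }v\in M.\qquad(3)$$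

**Step 2: $X$ is a class and $(M,X)\models I\Delta_0(X)$.** For $a\in M$ the set $C\cap[0,a)$ is coded in $K$ by some $c<2^a\in M$, so $c\in M$. On a bounded domain a $\Delta_0(X)$ formula only asks about $X$ below some $a\in M$. Replacing $X$ by the code $c$ turns it into a $\Delta_0$ formula of $M$, for which induction holds.

**Step 3: collection.** Here the elements above $M$ serve as bounds and are then pulled down. Let $\theta$ be $\Delta_0(X)$ and $M\models\forall x<a\,\exists y\,\theta(x,y,p,X)$. Let $\theta^C$ be the $\Delta_0$ formula of $K$ obtained by replacing $X$ by $C$; on arguments from $M$ it agrees with $\theta$. The set $\{b'\le e:\forall x<a\,\exists y\le b'\,\theta^C(x,y,p)\}$ is $\Delta_0$ in $K$ and contains every $b'\in K\setminus M$ with $b'\le e$. Its least element lies in $M$, since $K\setminus M$ is closed under predecessor. This element is the required bound.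

**Step 4: $X$ is not $\Delta_1(M)$.** A $\Delta_1$ definition would let $\mathbb A_d$ define its own truth set on $M$, and a diagonal formula refutes that. Suppose $X=\{x:M\models\exists w\,\alpha(x,w,p)\}$ and $M\setminus X=\{x:M\models\exists w\,\beta(x,w,p)\}$ with $\alpha,\beta\in\Delta_0$, $p\in M$. Let $\alpha^\circ,\beta^\circ$ be the relational translations, in which intermediate values of terms are existentially quantified. For arguments in $M$ all relevant term values are unique and lie in $M\subseteq[0,d]$, so $M\models\alpha(x,w,p)\iff\mathbb A_d\models\alpha^\circ(x,w,p)$, and likewise for $\beta$. Put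
$$\delta(x,p):=\exists w\big(\alpha^\circ(x,w,p)\wedge\forall w'\le w\,\neg\beta^\circ(x,w',p)\big).$$
Let $x\in M$. If $x\in X$, an $\alpha$-witness $w\in M$ has no $\beta$-witness $w'\le w$, so $\mathbb A_d\models\delta(x,p)$. If $x\notin X$, there is a $\beta$-witness $w'\in M$. Any $w\le d$ with $\mathbb A_d\models\alpha^\circ(x,w,p)$ lies outside $M$, hence above $w'$, so $\mathbb A_d\not\models\delta(x,p)$. Thus $x\in X\iff\mathbb A_d\models\delta(x,p)$.

Let $\gamma(v)$ be the standard formula $\exists u,q,z\,(v=\langle u,q\rangle\wedge z=\langle u,v\rangle\wedge\neg\delta(z,q))$, with pairing expressed through $\mathrm{Add},\mathrm{Mul}$. Let $g$ be its code, $v^*=\langle g,p\rangle$, $z^*=\langle g,v^*\rangle$. All of these are in $M$. Using (3) in the last step,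
$$\mathbb A_d\models\gamma(v^*)\iff\mathbb A_d\not\models\delta(z^*,p)\iff z^*\notin X\iff\mathbb A_d\not\models\gamma(v^*),$$
a contradiction. $\square$

So Theorem A asks for a model in which every $X$ with $B\Sigma_1(X)$ is $\Delta_1(M)$. We reach this in two moves. First we show that when $I\Sigma_1$ fails, a *definable* $X$ with $B\Sigma_1(X)$ is automatically $\Delta_1$ (Sections 5–7). Then we build $M$ of size $\aleph_1$ in which every class is definable (Sections 8–9).

The failure of $I\Sigma_1$ cannot simply be dropped from the first move. Let $M\models PA$ and let $X$ be the set of $\langle\delta,v\rangle$ such that the internal $\Sigma_1$ formula $\delta$ is true of $v$. It is definable, so $(M,X)\models B\Sigma_1(X)$. If $M\setminus X=\{z:\exists w\,\beta(z,w,p)\}$ with $\beta\in\Delta_0$, let $g$ be the code of the $\Sigma_1$ formula $\gamma(v)$ saying $\exists u,q\,(v=\langle u,q\rangle\wedge\exists w\,\beta(\langle u,v\rangle,w,q))$. With $v^*=\langle g,p\rangle$ we get $\gamma(v^*)\iff\langle g,v^*\rangle\notin X\iff\neg\gamma(v^*)$. So $X$ is not $\Delta_1(M)$.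

## 5. Short scales in models where $I\Sigma_1$ fails

When $I\Sigma_1$ fails, a model can be climbed in a bounded number of $\Sigma_1$ steps. We arrange that the number of steps is tiny compared with some element $k_0$. Let $h(u)=2^{2^u}$ and let $h^{(n)}$ be its iterates.

**Lemma 4 (scales).** Let $M\models B\Sigma_1+\exp+\neg I\Sigma_1$. There are a nonempty initial segment $I\subseteq M$ closed under successor, elements $b,k_0\in M$ with $I\subseteq[0,b)$ and $h^{(n)}(b)\le k_0$ for all $n\in\omega$, and a nondecreasing function $i\mapsto a_i$ on $I$, cofinal in $M$, with $\Sigma_1$-definable graph (with parameters).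

*Proof.*

**Step 1: a first scale.** We extract a cofinal function from a failure of induction. Take $\varphi(i)=\exists y\,\eta(i,y)$, $\eta\in\Delta_0$ with parameters, such that $\varphi(0)$, $\forall i(\varphi(i)\to\varphi(i+1))$ and $\neg\varphi(b_0)$ hold. Let
$$I_0=\{i:\exists w\,\forall i'\le i\,\exists y\le w\ \eta(i',y)\}.$$
It is an initial segment and contains $0$. It is closed under successor: if $i\in I_0$ then $\varphi(i)$ holds, so $\varphi(i+1)$ has a witness $y$, and we replace $w$ by $\max(w,y)$. It lies below $b_0$, since $\neg\varphi(b_0)$. So $\omega\subseteq I_0$ and $b_0$ is nonstandard. For $i\in I_0$ let $w_i$ be the least such $w$; this is nondecreasing in $i$ with $\Delta_0$ graph. If all $w_i\le w$, then $I_0=\{i\le b_0:\forall i'\le i\,\exists y\le w\,\eta(i',y)\}$ would be $\Delta_0$-definable, against (F2). So $(w_i)$ is cofinal.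

**Step 2: making room below $k_0$.** If some $k_0\in M$ exceeds all $h^{(n)}(b_0)$, $n\in\omega$, take $I=I_0$, $b=b_0$, $a_i=w_i$.

Otherwise $\{h^{(n)}(b_0):n\in\omega\}$ is cofinal in $M$. Put $a_i=h^{(i)}(b_0)$, whose graph is $\Sigma_1$ via coded sequences. Its domain is exactly $I=\omega$, since a value at a nonstandard $i$ would exceed all $h^{(n)}(b_0)$. Let $k_0=b_0$. For every standard $u$ we have $h^{(u)}(u)\le b_0$. The condition "$u\le b_0$ and a coded sequence witnesses $h^{(u)}(u)\le b_0$" is $\Delta_0$ with a parameter, as the sequence has length $\le b_0+1$ and entries $\le b_0$. By overspill there is a nonstandard $b$ with $h^{(b)}(b)\le b_0$. So $h^{(n)}(b)\le k_0$ for all $n\in\omega$, and $I=\omega\subseteq[0,b)$. $\square$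

In the model of Lemma 2, with $b_0=c$, we are in the second case: $h^{(n)}(c)=t_{2n}$ is cofinal, so $I=\omega$ and $a_i=t_{2i}$.

In both cases "$i\in I$" is $\Sigma_1$, and $b$ is nonstandard because $\omega\subseteq I\subseteq[0,b)$. For $i\in I$ the sequence $(a_j)_{j\le i}$ is coded: by $B\Sigma_1$ the values and $\Sigma_1$-witnesses for $j\le i$ have a common bound, so the restricted graph is $\Delta_0$.

## 6. Back-and-forth between truncations of the model

Fix a scale as in Lemma 4. We cut $M$ off at the points $a_i$ and compare tuples by the internal formulas that hold in all late truncations.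

**Definition.** For $i\in I$ let $A_i$ be the coded finite structure with universe $[0,a_i]$, relations $=,\le,\mathrm{Add},\mathrm{Mul}$, and unary predicates $P_r$ ($r<b$) interpreted as $[0,a_{\min(r,i)}]$.

Let $j\le i$ in $I$. By monotonicity $P_r^{A_i}\cap[0,a_j]=[0,a_{\min(r,j)}]=P_r^{A_j}$: if $r\le j$ both sides are $[0,a_r]$, and if $r>j$ both are $[0,a_j]$. Also $P_j^{A_i}=[0,a_j]$. So $A_j$ is the substructure of $A_i$ with universe $P_j^{A_i}$, and for all internal formulas $\delta$ and assignments $s$ in $[0,a_j]$
$$A_j\models\delta[s]\iff A_i\models\delta^{P_j}[s],\qquad(4)$$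
where $\delta^{P_j}$ is the relativization. For $i\in I$ both "$A_i\models\delta[s]$" and its negation are $\Sigma_1$. We always include $(a_j)_{j\le i}$ and a truth table in the witness, so the witness is $\ge a_i$.

**Definition.** For tuples $\bar p,\bar q\in M^n$, $n\in\omega$, and $k\in M$, write $\bar p\sim_k\bar q$ if there is $l\in I$ such that $a_l$ bounds $\bar p,\bar q$ and, for all $i\in I$ with $i\ge l$ and all formulas $\delta\le k$ with free variables among $v_0,\dots,v_{n-1}$, $A_i\models\delta[\bar p]\iff A_i\models\delta[\bar q]$.

Any larger $l\in I$ then also works. For instance, if $k$ is nonstandard and $5\sim_kq$, then $q=5$: "$v_0$ has exactly five predecessors" is a standard formula, and $A_i$ evaluates it correctly once $a_i\ge5,q$.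

**Lemma 5.** Let $u\ge b$ and $h(u)\le k$. If $\bar p\sim_k\bar q$ and $p'\in M$, there is $q'\in M$ with $\bar pp'\sim_u\bar qq'$.

*Proof.* Choose $l\in I$ witnessing $\bar p\sim_k\bar q$ with also $a_l\ge p'$. Below, $\delta\le u$ ranges over formulas with free variables among $v_0,\dots,v_n$.

**Step 1: matching up to a given $i$.** For each $i\ge l$ in $I$ we find $q'\le a_l$ such that for all $l\le j\le i$ and all $\delta\le u$,
$$A_j\models\delta[\bar pp']\iff A_j\models\delta[\bar qq'].\qquad(5)$$
One internal formula, evaluated in $A_i$ alone, describes the behavior of $p'$ in all the $A_j$. Let $\varepsilon(j,\delta)$ be the truth value of $\delta[\bar pp']$ in $A_j$ (a coded table, by $B\Sigma_1$), let $\delta^0=\neg\delta$, $\delta^1=\delta$, and put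
$$\Psi:=\exists v_n\Big(P_l(v_n)\wedge\bigwedge_{l\le j\le i}\ \bigwedge_{\delta\le u}(\delta^{P_j})^{\varepsilon(j,\delta)}\Big).$$
Its size: since $I\subseteq[0,b)$, there are at most $b(u+1)\le u(u+1)$ conjuncts. Each $\delta\le u$ has length $\le\log_2u$, and relativization adds a string of length $O(\log u)$ for each quantifier, because $j<b\le u$. So each conjunct has length $O((\log u)^2)$. As $u$ is nonstandard, $\Psi$ has length at most $u^3$ and code at most $2^{Cu^3}\le2^{2^u}=h(u)\le k$. Now $A_i\models\Psi[\bar p]$ via $p'$, by (4). As $\bar p\sim_k\bar q$ with witness $l\le i$, also $A_i\models\Psi[\bar q]$. A witness $q'\le a_l$ for this satisfies (5), again by (4).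

**Step 2: one $q'$ for all $j$.** Collection turns the matches of Step 1 into a single match. Suppose no single $q'\le a_l$ satisfies (5) for all $j\ge l$ in $I$ and all $\delta\le u$. Then for all $q'\le a_l$ there is $w$ witnessing a disagreement at some $j\in I$, $j\ge l$, and $w\ge a_j$. By $B\Sigma_1$ these $w$ can be chosen below some $w^*$. Take $i\in I$, $i\ge l$, with $a_i>w^*$, and $q'$ from Step 1 for this $i$. It has a disagreement at some $j\ge l$ with $a_j\le w^*<a_i$, so $j<i$, contradicting (5). Hence some $q'\le a_l$ works, and $l$ witnesses $\bar pp'\sim_u\bar qq'$. $\square$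

**Lemma 6.** Let $M$ be countable. If $\bar p\sim_{k_0}\bar q$, there is an automorphism $\sigma$ of $M$ with $\sigma(\bar p)=\bar q$.

*Proof.* Lemma 5 costs one application of $h$ per step, and $k_0$ can afford $\omega$ of them. For $n\in\omega$ let $k_n$ be the largest $u$ with $h^{(n)}(u)\le k_0$; for $n=0$ this is $k_0$. Then $k_n\ge b$, since $h^{(n)}(b)\le k_0$, so $k_n$ is nonstandard. Also $h(k_{n+1})\le k_n$, because $h^{(n)}(h(k_{n+1}))\le k_0$. Starting from $\bar p\sim_{k_0}\bar q$, use Lemma 5 alternately in both directions, with $u=k_{n+1}$ and $k=k_n$ at step $n$. In $\omega$ steps this builds a correspondence between all elements of $M$ and all elements of $M$. Atomic formulas have standard codes, and for large $i\in I$ the structure $A_i$ evaluates them correctly on given elements. So the correspondence is a bijection preserving $\le,+,\cdot$. $\square$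

## 7. Definable sets with $B\Sigma_1(X)$ are $\Delta_1$ when $I\Sigma_1$ fails

**Proposition 7.** Let $M\models B\Sigma_1+\exp+\neg I\Sigma_1$ (any cardinality), let $X\subseteq M$ be definable in $M$, and suppose $(M,X)\models B\Sigma_1(X)$. Then $X$ is $\Delta_1(M)$.

*Proof.* By pairing, let $X=\varphi(M,p)$ with one parameter $p$.

**Step 1: reduction to countable $M$.** Lemma 6 needs countability, so we first pass down. Take a countable $(M_1,X_1)\prec(M,X)$ with $p\in M_1$. It satisfies the hypotheses, and $X_1=\varphi(M_1,p)$. If $X_1$ is defined by $\exists w\,\alpha(x,w,r)$ and its complement by $\exists w\,\beta(x,w,r)$, these equivalences transfer to $(M,X)$. So assume that $M$ is countable and fix a scale.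

**Step 2: elements of $X$ differ in type from non-elements.** This is where definability is used. If $x\in X$ and $y\notin X$, no automorphism fixing $p$ moves $x$ to $y$, so $(p,x)\not\sim_{k_0}(p,y)$ by Lemma 6. Unwinding the definition:

($*$) if $x\in X$ and $y\notin X$, then for every $l\in I$ with $a_l\ge p,x,y$ there are $i\ge l$ in $I$ and $\delta\le k_0$ with free variables among $v_0,v_1$ such that exactly one of $A_i\models\delta[p,x]$ and $A_i\models\delta[p,y]$ holds.

**Step 3: coding types by bounded numbers.** We name the part of the type seen between levels $j$ and $i$. Fix $l_0\in I$ with $a_{l_0}\ge p$. For $l_0\le j\le i$ in $I$ and $x\le a_j$ let $\tau_{j,i}(x)<2^{b(k_0+1)}$ be the code of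
$$\{r(k_0+1)+\delta:\ j\le r\le i,\ \delta\le k_0,\ A_r\models\delta[p,x]\},$$
$\delta$ ranging over formulas with free variables among $v_0,v_1$. This function has a $\Sigma_1$ graph. By $B\Sigma_1$, for $j\le i$ in $I$ the table of all $\tau_{j,i'}(x)$ with $j\le i'\le i$, $x\le a_j$ is coded. Note that the bound $2^{b(k_0+1)}$ does not depend on $i,j,x$.

**Step 4: a level that decides $X$ below $a_j$.** Call $i$ good for $j$ if for all $x,y\le a_j$, $\tau_{j,i}(x)=\tau_{j,i}(y)$ implies $(x\in X\leftrightarrow y\in X)$. If $i$ is good for $j$, so is every larger element of $I$, since equality of $\tau_{j,i'}$ for $i'\ge i$ implies equality of $\tau_{j,i}$. We claim that good $i$ exist. By ($*$) with $l=j$, for all $x,y\le a_j$ with $x\in X$, $y\notin X$ there is some $i\ge j$ in $I$ separating them, with a witness $\ge a_i$. By $B\Sigma_1(X)$ the witnesses are bounded by some $w^*$. Take $i\in I$, $i\ge j$, $a_i>w^*$. Every separating level found lies below $i$, so $i$ is good for $j$.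

Goodness is $\Delta_0(X)$ in the coded table, so there is a least good $i(j)\ge j$. Let $Z(j)$ be the code of $\{\tau_{j,i(j)}(x):x\le a_j,\ x\in X\}$. Then $Z(j)<N:=2^{2^{b(k_0+1)}}$. The function $j\mapsto(i(j),Z(j))$ on $\{j\in I:j\ge l_0\}$ is total with $\Sigma_1(X)$ graph. Its witness includes the table and the sequence $(a_r)_{r\le i(j)}$, so the witness is $\ge a_j$. The values lie in the fixed box $[0,b)\times[0,N)$.

**Step 5: the whole function is an element of $M$.** This removes $X$ from the definition. Let $N'$ bound the codes of all functions $[0,b)\to[0,b)\times[0,N)$. Claim: some coded function $s<N'$ satisfies $s(j)=(i(j),Z(j))$ for all $j\in I$, $j\ge l_0$.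

For each $h\in I$ there is $s<N'$ with $s(j)=(i(j),Z(j))$ for all $l_0\le j\le h$: by $B\Sigma_1(X)$ the witnesses for these $j$ are bounded, so the restricted graph is $\Delta_0(X)$ and bounded, hence coded. If the Claim failed, then for every function $s<N'$ there would be $w$ witnessing $s(j)\ne(i(j),Z(j))$ for some $j\in I$, $j\ge l_0$, with $w\ge a_j$. By $B\Sigma_1(X)$ bound these by $w^*$ and pick $h\in I$, $h\ge l_0$, with $a_h>w^*$. Then every $s<N'$ fails at some $j<h$, $j\ge l_0$, contradicting the existence of an $s$ correct up to $h$.

**Step 6: the $\Sigma_1$ definitions.** With $s$ from the Claim as a parameter, $x\in X$ iff there is $j\in I$ with $j\ge l_0$, $a_j\ge x$ such that, writing $s(j)=(i,Z)$, we have $\tau_{j,i}(x)\in_AZ$. And $x\notin X$ iff the same holds with $\tau_{j,i}(x)\notin_AZ$. Indeed such $j$ exist by cofinality. For each of them $i=i(j)\in I$; if $x\in X$ then $\tau_{j,i}(x)\in_AZ$ by definition of $Z(j)$. If $\tau_{j,i}(x)\in_AZ$, then $\tau_{j,i}(x)=\tau_{j,i}(x')$ for some $x'\in X$ with $x'\le a_j$, and goodness gives $x\in X$. Both conditions are $\Sigma_1$ with parameters. $\square$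

## 8. All classes definable, assuming $\Diamond$

The second move concerns all models of $I\Delta_0+\exp$. Recall that a $\Diamond$-sequence is $\langle S_\beta:\beta<\omega_1\rangle$ with $S_\beta\subseteq\beta$ such that for every $X\subseteq\omega_1$ the set $\{\beta:S_\beta=X\cap\beta\}$ is stationary.

**Proposition 8 (ZFC + $\Diamond$).** Every countable $M_0\models I\Delta_0+\exp$ has an elementary extension $M$, $|M|=\mathrm{cf}(M)=\aleph_1$, in which every class is definable.

*Proof.* We grow $M$ in $\omega_1$ countable stages, and at each stage we forbid forever that an undefinable set guessed by $\Diamond$ becomes the trace of an element.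

**Step 1: the inductive condition.** We build a continuous elementary chain of countable models $M_\alpha$, $\alpha<\omega_1$, with universe the ordinal $\omega(1+\alpha)$. Call $\beta$ bad if $M_\beta$ has universe $\beta$ and $S_\beta\subseteq\beta$ is not definable in $M_\beta$. For a parameter-free formula $\psi(x,v)$ and bad $\beta$ let
$$\Gamma_{\psi,\beta}(v)=\{\psi(m,v):m\in S_\beta\}\cup\{\neg\psi(m,v):m\in M_\beta\setminus S_\beta\}.$$
The condition $(H_\alpha)$ is: $M_\alpha$ omits $\Gamma_{\psi,\beta}$ for all $\psi$ and all bad $\beta<\alpha$. For $\alpha=0$ it is void. At limit $\alpha$, an element of $M_\alpha$ realizing $\Gamma_{\psi,\beta}$ would lie in some $M_{\alpha'}\prec M_\alpha$ with $\beta<\alpha'<\alpha$ and realize it there, contradicting $(H_{\alpha'})$.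

**Step 2: successors.** We add a new top element and keep all forbidden types omitted. Let $T^*=\mathrm{ElDiag}(M_\alpha)\cup\{c>m:m\in M_\alpha\}$, which is consistent. We show that every $\Gamma_{\psi,\beta}$ with $\beta\le\alpha$ bad is locally omitted by $T^*$, that is, no formula consistent with $T^*$ implies all of $\Gamma_{\psi,\beta}$ over $T^*$. Suppose $\chi(v,c)$, with parameters in $M_\alpha$, does. Consistency gives
$$M_\alpha\models\forall u\,\exists z>u\,\exists v\,\chi(v,z),\qquad(6)$$
for otherwise $\forall z>m_0\,\forall v\,\neg\chi(v,z)$ would be in $\mathrm{ElDiag}(M_\alpha)$ for some $m_0$, and $T^*$ would refute $\chi(v,c)$. Let $\psi^*(m,r)$ be $\exists u\,\forall z>u\,\forall v\,(\chi(v,z)\to\psi(m,v))$, with $r$ coding the parameters of $\chi$. If $m\in S_\beta$, then by compactness finitely many sentences $c>m'$ already give $\chi(v,c)\to\psi(m,v)$ over $\mathrm{ElDiag}(M_\alpha)$, so $M_\alpha\models\psi^*(m,r)$. If $m\in M_\beta\setminus S_\beta$, in the same way $M_\alpha\models\exists u\,\forall z>u\,\forall v\,(\chi(v,z)\to\neg\psi(m,v))$, and with (6) this gives $M_\alpha\models\neg\psi^*(m,r)$. So $r$ realizes $\Gamma_{\psi^*,\beta}$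 in $M_\alpha$. For $\beta<\alpha$ this contradicts $(H_\alpha)$. For $\beta=\alpha$ it makes $S_\alpha$ definable in $M_\alpha$, contradicting badness.

By the omitting types theorem $T^*$ has a countable model omitting all these countably many types. Take its reduct as $M_{\alpha+1}$. It contains infinitely many elements $c,c+1,\dots$ outside $M_\alpha$, so its universe can be arranged to be $\omega(1+\alpha)+\omega$. And $(H_{\alpha+1})$ holds.

**Step 3: the union.** Let $M=\bigcup_{\alpha<\omega_1}M_\alpha$. Then $|M|=\mathrm{cf}(M)=\aleph_1$: each countable subset lies in some $M_\alpha$, and $M_{\alpha+1}$ has an element above $M_\alpha$. Suppose $X$ is a class that is not definable in $M$. For club many $\alpha$, $M_\alpha$ has universe $\alpha$ and $(M_\alpha,X\cap\alpha)\prec(M,X)$, so $X\cap\alpha$ is not definable in $M_\alpha$. Choose such $\alpha$ with $S_\alpha=X\cap\alpha$. Then $\alpha$ is bad, so $M$ omits $\Gamma_{\psi,\alpha}$ for $\psi(x,v):=$ "$x\in_Av$". But for $d\in M$ above $M_\alpha$ the code of $X\cap[0,d)$ realizes it, a contradiction. $\square$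

## 9. Removing $\Diamond$ by specializing the tree of codes

**Proposition 9 (ZFC).** Every countable $M_0\models I\Delta_0+\exp$ has an elementary extension $M$, $|M|=\mathrm{cf}(M)=\aleph_1$, in which every class is definable.

We can force $\Diamond$, apply Proposition 8, and try to pull the model back to the ground model. Keisler's completeness theorem for $L_{\omega_1\omega}(Q)$ permits this for any property expressed by a sentence of that logic, which has countable conjunctions and disjunctions and a quantifier $Q$, "there are uncountably many". (For example, $Qx(x=x)\wedge\forall y\,\neg Qx(x<y)$ says of a linear order that it is uncountable with countable initial segments.) The difficulty is that "every class is definable" quantifies over all classes. The way around is to force further a function $F$ on the tree of codes whose simple properties imply that every class is definable.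

*Proof.*

**Step 1: the tree of codes.** This step translates classes into branches. Force with countable partial functions from $\omega_1$ to $2$; this preserves $\omega_1$ and forces $\Diamond$ (standard; see Kunen, *Set Theory*, Ch. VII §8). In $V[G]$ take $M\succ M_0$ from Proposition 8. Its classes are definable and include all singletons, so there are exactly $\aleph_1$ of them. List them without repetition as $X_\xi$, $\xi<\omega_1$. Let $D=\{d_\alpha:\alpha<\omega_1\}$ be increasing and cofinal in $M$. Let
$$\mathbb T=\{(d,c):d\in D,\ c<2^d\},\qquad(d,c)\le(e,c')\iff d\le e\text{ and }c=c'\bmod2^d.$$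
The predecessors of $(e,c')$ are the nodes $(d,c'\bmod2^d)$ with $d<e$ in $D$. So $\mathbb T$ is a tree of height $\omega_1$ and size $\aleph_1$, and every node has countably many predecessors. An uncountable chain has at most one node on each level, so it meets unboundedly many levels and generates a cofinal branch. The cofinal branches are exactly the sets $B_\xi=\{(d,c_d):d\in D\}$ where $c_d<2^d$ codes $X_\xi\cap[0,d)$: the codes along a branch cohere, and the set they define is a class because $D$ is cofinal.

**Step 2: pruning the branches.** We cut off a tail of every branch. Choose $s_\xi\in B_\xi\setminus\bigcup_{\eta<\xi}B_\eta$. This is possible, because there are countably many $B_\eta$ with $\eta<\xi$, each splitting from $B_\xi$ at a countable level. Let $R_\xi=\{t\in B_\xi:t>s_\xi\}$ and $\mathbb T'=\mathbb T\setminus\bigcup_\xi R_\xi$. Then the following hold.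

- The $s_\xi$ are distinct, as $s_\xi\notin B_\eta\ni s_\eta$ for $\eta<\xi$. The $R_\xi$ are disjoint: if $t\in R_\xi\cap R_\eta$ with $\eta<\xi$, then $s_\xi\le t\in B_\eta$, so $s_\xi\in B_\eta$, a contradiction.
- $s_\xi\in\mathbb T'$: suppose $s_\xi\in R_\eta$. Then $\eta\ne\xi$. If $\eta<\xi$, this contradicts $s_\xi\notin B_\eta$. If $\eta>\xi$, then $s_\eta<s_\xi$, so $s_\eta\in B_\xi$, a contradiction.
- $\mathbb T'$ has no uncountable chain: such a chain would lie in some $B_\xi$, and $B_\xi\cap\mathbb T'\subseteq\{t:t\le s_\xi\}$ is countable.

**Step 3: specializing $\mathbb T'$.** We add a coloring of $\mathbb T'$ by $\omega$ that is injective on chains. Let $\mathbb Q$ be the set of finite partial $g:\mathbb T'\to\omega$ with $g(s)\ne g(t)$ for distinct comparable $s,t$, ordered by reverse inclusion. We show that $\mathbb Q$ is ccc (Baumgartner–Malitz–Reinhardt).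

Given an uncountable antichain, pass to $g_\alpha$ ($\alpha<\omega_1$) with domains $\Delta\cup\{t^1_\alpha,\dots,t^n_\alpha\}$ forming a $\Delta$-system with root $\Delta$ and agreeing on $\Delta$. If $g_\alpha,g_\beta$ are incompatible, then $g_\alpha\cup g_\beta$ gives the same value to two distinct comparable nodes, and these cannot both lie in one of the two domains; so $t^i_\alpha,t^j_\beta$ are comparable for some $i,j$. Let $U$ be a uniform ultrafilter on $\omega_1$. For each $\alpha$ there are $i,j$ with $\{\beta:t^i_\alpha,t^j_\beta\text{ comparable}\}\in U$. As $t^i_\alpha$ has countably many predecessors and the $t^j_\beta$ are distinct for distinct $\beta$, also $\{\beta:t^i_\alpha<t^j_\beta\}\in U$. Uncountably many $\alpha$ share the same $(i,j)$. For two such $\alpha,\alpha'$ some $t^j_\beta$ lies above both $t^i_\alpha$ and $t^i_{\alpha'}$, so these are comparable. This gives an uncountable chain in $\mathbb T'$, a contradiction.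

Let $H$ be generic for $\mathbb Q$ over $V[G]$. Then $\omega_1$ is preserved, and by density there is a total $g:\mathbb T'\to\omega$ with distinct values on distinct comparable nodes.

**Step 4: the function $F$.** We extend the coloring to $\mathbb T$ so that a repeated color along a chain betrays a branch. Let $\pi(t)=t$ for $t\in\mathbb T'$, $\pi(t)=s_\xi$ for $t\in R_\xi$, and $F=g\circ\pi:\mathbb T\to\omega$.

($**$) If $r<t$ and $F(r)=F(t)$, then there is a unique $\xi$ with $\pi(r)=s_\xi$ and $t\in R_\xi$, and $r\in\{s_\xi\}\cup R_\xi$.

Indeed $\pi(r)\le r<t$ and $\pi(t)\le t$, so $\pi(r),\pi(t)$ are comparable nodes of $\mathbb T'$ with the same $g$-value; hence $\pi(r)=\pi(t)$. If $t\in\mathbb T'$ then $t=\pi(r)\le r<t$, absurd. So $t\in R_\xi$ for some $\xi$, and $\pi(r)=s_\xi$. If $r\in\mathbb T'$ then $r=s_\xi$; if $r\in R_\eta$ then $s_\eta=s_\xi$, so $\eta=\xi$. Uniqueness holds as the $s_\eta$ are distinct.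

**Step 5: a sentence in $V$.** We record what has been achieved. View $F$ as a binary function on $M$ with values standard numerals, $0$ on non-nodes. In $V[G][H]$ the structure $(M,D,F)$, with names for the elements of $M_0$, satisfies the $L_{\omega_1\omega}(Q)$ sentence $\psi\in V$ (countable vocabulary) which is the conjunction of:

- (a) $\mathrm{ElDiag}(M_0)$;
- (b) $D$ is cofinal, $Qx\,D(x)$, and $\forall y\,\neg Qx(D(x)\wedge x<y)$;
- (c) $F(d,c)\in\omega$ for all nodes, i.e. $\bigvee_nF(d,c)=\bar n$;
- (d) if $r\le t$, $r\le t'$ are nodes with $F(r)=F(t)=F(t')$, then $t,t'$ are comparable;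
- (e) for every node $r$: if for all $y$ there is a node $(e,c')\ge r$ with $F(e,c')=F(r)$ and $e>y$, then the set $\{x:\exists(e,c')\ge r\,(F(e,c')=F(r)\wedge x<e\wedge x\in_Ac')\}$ equals $\{x:\varphi(x,q)\}$ for some $q$ and some arithmetical formula $\varphi$ (a countable disjunction over $\varphi$).

Items (a)–(c) are clear. For (d): if $r=t$ or $r=t'$ there is nothing to prove. Otherwise ($**$) puts $t$ and $t'$ into the same $R_\xi$, since $\pi(r)=s_\xi$ determines $\xi$. For (e): the hypothesis yields some $t>r$ with $F(t)=F(r)$. By ($**$) all such $t$, and $r$, lie on one $B_\xi$. Each of these nodes $(e,c')$ codes $X_\xi\cap[0,e)$, and they are unbounded, so the set in (e) is $X_\xi$, which is definable in $M$.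

**Step 6: return to $V$.** Keisler's completeness theorem (H. J. Keisler, *Logic with the quantifier "there exist uncountably many"*, Ann. Math. Logic 1 (1970)) states: a sentence of $L_{\omega_1\omega}(Q)$ in a countable vocabulary is true in all structures iff it has a proof of countable length in his system. That system consists of the axioms and rules of $L_{\omega_1\omega}$ together with schemes valid for "uncountably many" in ZFC. If $\psi$ had no model in $V$, there would be a proof of $\neg\psi$ in $V$. It would still be a proof in $V[G][H]$, contradicting soundness there. So $\psi$ has a model in $V$. Close a subset of size $\aleph_1$ under Skolem functions for a countable fragment containing $\psi$, adding $\aleph_1$ witnesses for each true instance of $Qx$; a false instance has only countably many witnesses to begin with. This gives a model of size $\aleph_1$. Let $M'$ be its arithmetical reduct.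

By (a), $M'\succ M_0$ up to isomorphism. By (b), $D$ is a cofinal subset of size $\aleph_1$ all of whose proper initial segments are countable. A countable cofinal set would write $D$ as a countable union of countable sets, so $\mathrm{cf}(M')=\aleph_1$.

**Step 7: classes of $M'$ are definable.** The set $D$ of $M'$ need not be well ordered, and we use only (b)–(e). Let $X$ be a class of $M'$, with $c_d<2^d$ coding $X\cap[0,d)$ for $d\in D$. By (c) there is $n$ with $F(d,c_d)=n$ for uncountably many, hence by (b) cofinally many, $d\in D$. Fix one such $d$ and let $r=(d,c_d)$. Let $t=(e',c')\ge r$ be any node with $F(t)=n$. Choose $e\ge e',d$ in $D$ with $F(e,c_e)=n$. Then $r\le(e,c_e)$, so by (d) $t$ and $(e,c_e)$ are comparable. As $e'\le e$ we get $c'=c_e\bmod2^{e'}=c_{e'}$, i.e. $t=(e',c_{e'})$. So all nodes counted in (e) for $r$ code initial parts of $X$. Cofinally many of them occur, so the hypothesis of (e) holds and the set in (e) is $X$. Hence $X$ is definable in $M'$. $\square$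

## 10. The model of size $\aleph_1$ without an end extension

**Proof of Theorem A.** Let $M_0\models B\Sigma_1+\exp+\neg I\Sigma_1$ be countable and let $M\succ M_0$ be given by Proposition 9. Let $(M,X)\models B\Sigma_1(X)$. Then $X$ is a class by (F1), hence definable in $M$ by Proposition 9, hence $\Delta_1(M)$ by Proposition 7. This proves the first assertion. If $K\models I\Delta_0$ were a proper end extension of an $M$ as in the statement, Lemma 3 would give $X$ with $(M,X)\models B\Sigma_1(X)$ and $X$ not $\Delta_1(M)$, a contradiction. $\square$

With Lemma 2 supplying $M_0$, the answer to the question of Dimitracopoulos and Paschalis is no.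

## 11. Carrying end extensions along cofinal extensions

We prove Theorem B. Given an end extension of $M_0$, we form an end extension of $M$ from "values" $f(p)$, where $f$ is a function coded in the end extension of $M_0$, with domain $[0,a]$ for some $a\in M_0$, and $p\in M$, $p\le a$, is a possibly new argument.

**Proof of Theorem B.**

**Step 1: a manageable end extension of $M_0$.** We want an extension in which functions with domain bounded in $M_0$ are coded. Let $K_0\models I\Delta_0$ be a proper end extension of $M_0$ and $e\in K_0\setminus M_0$. For all $x\in M_0$, $K_0\models\exists y\le e\,(y=2^{x^2})$. By overspill there is $d\in K_0\setminus M_0$ such that $2^{d^2}$ exists in $K_0$. Let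
$$K_1=\{x\in K_0:x\le2^{da}\text{ for some }a\in M_0\}.$$
Note $da\le d^2$, so these powers exist. $K_1$ is an initial segment of $K_0$ closed under $+,\cdot$, since $2^{da}2^{da'}=2^{d(a+a')}$; so $K_1\models I\Delta_0$. It is an end extension of $M_0$ and contains $d$. If $m\in K_1$ and $a\in M_0$ then $(m+1)^a\in K_1$: from $m+1\le2^{da'}$ we get $(m+1)^a\le2^{da'a}$. Code functions $[0,a]\to[0,m]$ by numbers $<(m+1)^{a+1}$ in base $m+1$, the code also recording $a,m$. By $\Delta_0$-induction:

- (i) for $a\in M_0$, $m\in K_1$, every function $[0,a]\to[0,m]$ that is $\Delta_0$-definable in $K_1$ is coded in $K_1$;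
- (ii) for $a\in M_0$ and $n\in\omega$, every $\Delta_0$-definable (in $K_1$) subset of $[0,a]^n$ is coded by an element of $M_0$, and if $m\in M_0$ every function as in (i) is coded in $M_0$.

In (ii) the codes are bounded by elements of $M_0$, hence belong to $M_0$.

**Step 2: the structure $K$.** For $S$ coded in $M_0$ let $S^M$ be the set with the same code in $M$; similarly $f^M$ for $f$ coded in $M_0$. Let $K$ consist of the pairs $(f,p)$, where $f\in K_1$ codes a function on some $[0,a]$, $a\in M_0$, and $p\in M$, $p\le a$. For $\theta\in\Delta_0$ and functions $f_j$ on $[0,a_j]$ put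
$$[\![\theta(f_1,\dots,f_n)]\!]=\{(i_1,\dots,i_n):i_j\le a_j,\ K_1\models\theta(f_1(i_1),\dots,f_n(i_n))\},$$
coded in $M_0$ by (ii). Put $(f,p)\sim(g,q)$ iff $(p,q)\in[\![f=g]\!]^M$, and define $\le$ and the graphs of $+,\cdot$ likewise. Statements about coded sets such as $\forall i,j,k\,((i,j)\in S\wedge(j,k)\in S'\to(i,k)\in S'')$ have only bounded quantifiers, so they transfer from $M_0$ to $M$. Hence $\sim$ is a congruence and the operations are single-valued. They are total: the sum of $(f,p),(g,q)$ is $(h,\langle p,q\rangle)$ with $h(\langle i,j\rangle)=f(i)+g(j)$ and $h=0$ off such pairs, which is coded by (i); similarly for products. The constants $0,1$ are given by constant functions. Replace $K$ by $K/{\sim}$.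

As a test case, if $M=M_0$ then $(f,p)\mapsto f(p)$ identifies $K$ with $K_1$: $(f,p)\sim(g,q)$ iff $f(p)=g(q)$, and constant functions give every value.

**Step 3: a Łoś property.** We show, for $\theta\in\Delta_0$, that
$$K\models\theta((f_1,p_1),\dots,(f_n,p_n))\iff(p_1,\dots,p_n)\in[\![\theta(f_1,\dots,f_n)]\!]^M,\qquad(7)$$
by induction on $\theta$. The value of a term $t$ at $\overline{(f,p)}$ is $(h,\langle\bar p\rangle)$ with $h(\langle\bar i\rangle)=t(\bar f(\bar i))$, by induction on $t$ and transfer. Atomic formulas follow: for $t=t'$ with functions $h,h'$, the statement $\forall\bar i\,(\bar i\in[\![t(\bar f)=t'(\bar f)]\!]\leftrightarrow(\langle\bar i\rangle,\langle\bar i\rangle)\in[\![h=h']\!])$ transfers to $M$, and the same works for $\le$. Boolean steps correspond to Boolean operations on the coded sets within their box.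

For $\exists y\le t\,\theta$: let $S=[\![\exists y\le t\,\theta]\!]$ and let $g(\langle\bar i\rangle)$ be the least $y\le t(\bar f(\bar i))$ with $\theta(\bar f(\bar i),y)$, or $0$ if there is none; $g$ is coded by (i). Let $S'=[\![g\le t\wedge\theta(\bar f,g)]\!]$. Then $M_0\models\forall\bar i\,(\bar i\in S\to(\bar i,\langle\bar i\rangle)\in S')$, so if $\bar p\in S^M$ then $(\bar p,\langle\bar p\rangle)\in S'^M$, and by the induction hypothesis $(g,\langle\bar p\rangle)$ is a witness in $K$. Conversely, let $(g,q)\in K$ be a witness, so $(\bar p,q)\in[\![g\le t\wedge\theta(\bar f,g)]\!]^M$. As $M_0\models\forall\bar i,j\,((\bar i,j)\in[\![g\le t\wedge\theta(\bar f,g)]\!]\to\bar i\in S)$ transfers to $M$, $\bar p\in S^M$.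

**Step 4: $K\models I\Delta_0$.** The basic axioms are universal closures of $\Delta_0$ formulas true in $K_1$ (the quantifier in the subtraction axiom can be bounded). Their sets $[\![\cdot]\!]$ are full boxes, so they hold in $K$ by (7). For the least number principle, suppose $K\models\theta(\overline{(f,p)},(g,q))$ and put $g'(\langle\bar i,j\rangle)=$ the least $y\le g(j)$ with $\theta(\bar f(\bar i),y)$, or $0$ if there is none. This is coded by (i). If $(\bar i,j)\in[\![\theta(\bar f,g)]\!]$ then $(\bar i,\langle\bar i,j\rangle)\in[\![\theta(\bar f,g')\wedge\forall y<g'\,\neg\theta(\bar f,y)]\!]$. By transfer and (7), $(g',\langle\bar p,q\rangle)$ is the least element satisfying $\theta$.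

**Step 5: $K$ is a proper end extension of $M$.** Embed $M$ by $p\mapsto(\mathrm{id}_{[0,a]},p)$, where $p\le a\in M_0$; such $a$ exist by cofinality, and the choice does not matter. This is $\Delta_0$-elementary: by (F3), $S=[\![\theta(\mathrm{id},\dots,\mathrm{id})]\!]$ satisfies $M_0\models\forall\bar i\le a\,(\bar i\in S\leftrightarrow\theta(\bar i))$, which transfers to $M$ since $M_0\prec_{\Delta_0}M$, and then (7) applies.

If $(g,q)\le(\mathrm{id}_{[0,a]},p)$, let $g'=\min(g,a)$, which is coded in $M_0$ by (ii). In $M_0$, $(i,j)\in[\![g\le\mathrm{id}_{[0,a]}]\!]$ implies $g(i)\le a$, so $(i,i)\in[\![g=g']\!]$; by transfer $(g,q)\sim(g',q)$. Also $M_0\models\forall i\,(i,g'(i))\in[\![g'=\mathrm{id}_{[0,a]}]\!]$, so $(g',q)\sim(\mathrm{id}_{[0,a]},g'^M(q))$, an element of $M$. Thus $M$ is an initial segment of $K$. Finally the constant function with value $d$ gives an element above all of $M$: since $d>a$ for all $a\in M_0$, the set $[\![d\le\mathrm{id}_{[0,a]}]\!]$ is empty, and $M_0$ is cofinal in $M$.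

**Step 6: countable cofinality.** Let $M\models B\Sigma_1+\exp$ have countable cofinality. Take a countable $M_0\prec M$ containing a cofinal $\omega$-sequence. By Wilkie–Paris $M_0$ has a proper end extension satisfying $I\Delta_0$, hence so does $M$. $\square$

Thus every counterexample has uncountable cofinality, hence cardinality at least $\aleph_1$, and Theorem A attains both minimal values.

## 12. Complete theories and $I\Sigma_1$

**Proof of Theorem C.** The first assertion is Theorem 1. Let $T\supseteq B\Sigma_1+\exp$ be complete. If $T\vdash I\Sigma_1$, every model of $T$ has a proper end extension satisfying $I\Delta_0$ by Theorem 1. If $T\not\vdash I\Sigma_1$, then $T$ fails to prove some instance of $\Sigma_1$ induction, so by completeness it proves the negation of that instance, and every model of $T$ fails $I\Sigma_1$. Apply Theorem A to a countable model of $T$. The resulting $M$ is an elementary extension of it, so $M\models T$, and $M$ has no proper end extension satisfying $I\Delta_0$. $\square$
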